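
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}

\title{Torsionless modules with division endomorphism ring\\ over algebras of finite global dimension}


\begin{abstract}
Does finite global dimension of a basic artinian ring $A$ force the existence of a torsionless left module $Q$ whose endomorphism ring $D$ is a division ring, whose evaluation map $Q\otimes_D\operatorname{Hom}_A(Q,A)\to A$ is monic, and for which $\operatorname{Tor}^A_k(\operatorname{Tr}Q,Q)=0$ for all $k\ge2$? The answer is yes in global dimension at most $3$. We show that it is no in every finite global dimension $d\ge4$, over every field. The counterexample in global dimension $4$ is the endomorphism ring of a module over a $9$-dimensional local symmetric algebra. Every candidate $Q$ for it turns out to be nonprojective with odd Euler characteristic $\sum_k(-1)^k\dim\operatorname{Tor}_k^A(\operatorname{Hom}_A(Q,A),Q)$, and this is incompatible with the last condition.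
\end{abstract}

\section{The question and the answer}

Let $A$ be a nonzero basic left and right artinian ring; basic means that $A/\operatorname{rad}A$ is a product of division rings. For a left $A$-module $Q$ write $Q^*=\operatorname{Hom}_A(Q,A)$, a right $A$-module. The module $Q$ is \emph{torsionless} if it embeds in a direct product of copies of ${}_AA$; equivalently, the canonical map $Q\to Q^{**}$ is injective. If $Q$ is finitely generated with minimal projective presentation $P_1\to P_0\to Q\to0$, its \emph{transpose} is the right module $\operatorname{Tr}Q=\operatorname{Coker}(P_0^*\to P_1^*)$. We let $D=\operatorname{End}_A(Q)$ act on $Q$ from the right, and hence on $Q^*$ from the left by $(df)(q)=f(qd)$. The following question is posed in \cite{proc}.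

\begin{question}
Does $\operatorname{gl\,dim}A<\infty$ ensure the existence of a (finitely generated) torsionless left $A$-module $Q$ such that
\begin{enumerate}
\item[(a)] $D=\operatorname{End}_A(Q)$ is a division ring,
\item[(b)] the evaluation map $Q\otimes_D Q^*\to A$, $q\otimes f\mapsto f(q)$, is monic, and
\item[(c)] $\operatorname{Tor}^A_k(\operatorname{Tr}Q,Q)=0$ for all $k\ge2$?
\end{enumerate}
\end{question}

Conditions (a) and (b) already force a torsionless $Q$ to be finitely generated (Lemma~\ref{lem:first}), so that (c) makes sense.

\paragraph{What the conditions measure.} Consider first a projective candidate $Q=Ae$ with $e$ a primitive idempotent. Then $Q^*=eA$ and $D=eAe$. Condition (a) says that $eAe$ is a division ring. Given (a), condition (b) says that $Ae\otimes_{eAe}eA\to AeA$ is bijective, so that $AeA$ is a direct sum of copies of $Ae$; such an ideal is called a heredity ideal. Condition (c) is empty. The question relaxes ``projective'' to ``torsionless'', and (c) is the homological condition that remains. We shall see in Proposition~\ref{prop:c} that, for a nonprojective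 finitely generated $Q$ satisfying (a), it says exactly that
\[
\operatorname{Tor}^A_k(Q^*,Q)=0\qquad\text{for all }k\ge0 .
\]

\paragraph{Small global dimension.} A simple left ideal $Q$ of $A$ always satisfies (a) and (b): all maps $Q\to A$ have image in the sum of the left ideals isomorphic to $Q$, which is isomorphic to $Q^n$ for some $n$, and $Q\otimes_D\operatorname{Hom}_A(Q,Q^n)\to Q^n$ is bijective. Condition (c) holds whenever $\operatorname{proj\,dim}Q\le1$, because then $\operatorname{Tor}_k^A(-,Q)=0$ for $k\ge2$. Since $Q$ is a submodule of a projective module, $\operatorname{proj\,dim}Q\le\max(0,\operatorname{gl\,dim}A-1)$. So the answer is yes if $\operatorname{gl\,dim}A\le2$. One step more is possible by a better choice of $Q$: as quoted in \cite{proc}, if $2\le\operatorname{gl\,dim}A<\infty$, then there is a torsionless $Q$ satisfying (a) and (b) with $\operatorname{proj\,dim}Q\le\operatorname{gl\,dim}A-2$. Hence the answer is yes if $\operatorname{gl\,dim}A\le3$. In global dimension $4$ this argument no longer gives (c). One might still hope that some cleverer $Q$ exists, but this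 is not so.

\begin{theorem}\label{thm:one}
For every field $K$ there is a basic finite dimensional $K$-algebra $A$ with $\operatorname{gl\,dim}A=4$ for which no torsionless left $A$-module satisfies \textup{(a)}, \textup{(b)} and \textup{(c)}.
\end{theorem}

\begin{theorem}\label{thm:two}
For every field $K$ and every integer $d\ge4$ there is a basic finite dimensional $K$-algebra of global dimension exactly $d$ for which no torsionless left module satisfies \textup{(a)}, \textup{(b)} and \textup{(c)}. Hence, by the fact quoted above for global dimension at most $3$, the statement ``$\operatorname{gl\,dim}\le d$ ensures the existence of $Q$'' holds if and only if $d\le3$.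
\end{theorem}

\paragraph{The idea.} Over a finite dimensional algebra of finite global dimension, if all $\operatorname{Tor}_k(Q^*,Q)$ vanish, then so does the Euler characteristic $\sum_k(-1)^k\dim\operatorname{Tor}_k(Q^*,Q)$. We look for an algebra in which this number can be controlled for \emph{all} candidates $Q$ at once. Take $A=\operatorname{End}_\Lambda(M)$, where $\Lambda$ is a local symmetric algebra with residue field $K$ and $\Lambda$ is a summand of $M$, and let $e_\Lambda\in A$ be the projection to this summand. Then conditions (a) and (b) turn out to be very rigid: they determine $Q^*$ up to isomorphism, independently of $Q$, and they determine one entry of the dimension vector of $Q$, namely $\dim e_\Lambda Q=1$. The Euler characteristic is then a fixed linear function of the dimension vector of $Q$. If that function is congruent modulo $2$ to $\dim e_\Lambda Q$, the Euler characteristic is odd, and no nonprojective $Q$ can satisfy (a), (b) and (c). For $A$ of finite global dimension this congruence amounts to the condition that $\dim Y$ and $\dim Y/(\operatorname{rad}\Lambda)Y$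 have the same parity for every indecomposable summand $Y$ of $M$. Projective candidates are excluded by the equation $\dim e_\Lambda Q=1$, provided that $M$ has no one-dimensional summand.

Section~\ref{sec:conditions} reformulates the conditions. Section~\ref{sec:example} works out a small endomorphism ring by hand. Section~\ref{sec:criterion} proves the criterion just described, and Sections~\ref{sec:Lambda} and~\ref{sec:gldim} construct an algebra that meets it and has global dimension $4$. Section~\ref{sec:raising} raises the global dimension one step at a time.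

\paragraph{Conventions.} $K$ is a field, $V^\vee=\operatorname{Hom}_K(V,K)$ and $\dim=\dim_K$. Modules over finite dimensional algebras are finitely generated, except that this is not assumed in advance of the torsionless modules $Q$ to which conditions (a)--(c) are applied. Left and right global dimension agree for the rings considered here. $P(Z)\to Z$ denotes a projective cover and $\Omega Z$ its kernel; $\operatorname{add}M$ is the class of direct summands of the modules $M^r$. The projective dimension of the zero module is $-\infty$.

\section{What the conditions say}\label{sec:conditions}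

\begin{lemma}\label{lem:first}
Let $Q$ be a torsionless left $A$-module satisfying \textup{(a)} and \textup{(b)}. Then $Q^*\ne0$, every nonzero $f\in Q^*$ is injective, and $Q$ is finitely generated. Moreover, for every idempotent $e\in A$ the evaluation map
\begin{equation}\label{eq:be}
Q\otimes_D\operatorname{Hom}_A(Q,Ae)\longrightarrow Ae
\end{equation}
is monic.
\end{lemma}

\begin{proof}
By (a), $Q\ne0$, and a nonzero torsionless module has $Q^*\ne0$. If $0\ne q\in Q$ and $0\ne f\in Q^*$, then $q\otimes f\ne0$ because $D$ is a division ring, so $f(q)\ne0$ by (b). Thus $Q$ embeds in the left noetherian module $A$ and is finitely generated. Finally, $\operatorname{Hom}_A(Q,Ae)=Q^*e$, and $Q\otimes_DQ^*e$ is a direct summand of $Q\otimes_DQ^*$, so \eqref{eq:be} is a restriction of the map in (b).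
\end{proof}

The transpose is inconvenient to compute with. The next result removes it. For a finitely generated $Q$ let
\[
\tau\colon Q^*\otimes_AQ\to\operatorname{End}_A(Q),\qquad \tau(f\otimes q)=\big(q'\mapsto f(q')q\big)
\]
be the trace map.

\begin{proposition}\label{prop:c}
Let $Q$ be a finitely generated left $A$-module.
\begin{enumerate}
\item[(1)] Condition \textup{(c)} holds if and only if $\tau$ is injective and $\operatorname{Tor}^A_k(Q^*,Q)=0$ for all $k\ge1$.
\item[(2)] If $\operatorname{End}_A(Q)$ is a division ring, then \textup{(c)} holds if and only if $Q$ is projective or $\operatorname{Tor}^A_k(Q^*,Q)=0$ for all $k\ge0$.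
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Let $P_1\to P_0\xrightarrow{\rho}Q\to0$ be the minimal presentation and $I=\operatorname{Im}(P_0^*\to P_1^*)$. There are exact sequences
\[
0\to Q^*\xrightarrow{\ \rho^*\ }P_0^*\to I\to0,\qquad 0\to I\to P_1^*\to\operatorname{Tr}Q\to0
\]
with $P_0^*,P_1^*$ projective. For $k\ge3$ they give $\operatorname{Tor}_k(\operatorname{Tr}Q,Q)\cong\operatorname{Tor}_{k-1}(I,Q)\cong\operatorname{Tor}_{k-2}(Q^*,Q)$. For $k=2$ they give
\[
\operatorname{Tor}_2(\operatorname{Tr}Q,Q)\cong\operatorname{Tor}_1(I,Q)\cong\ker\big(Q^*\otimes_AQ\to P_0^*\otimes_AQ\big).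
\]
Identify $P_0^*\otimes_AQ$ with $\operatorname{Hom}_A(P_0,Q)$ by $g\otimes q\mapsto g(-)q$, which is possible since $P_0$ is finitely generated projective. The map in question then sends $f\otimes q$ to $f(\rho(-))q=\tau(f\otimes q)\circ\rho$. As $\rho$ is onto, composition with $\rho$ is injective on $\operatorname{End}_A(Q)$, so the kernel is $\ker\tau$.

(2) If $Q$ is projective, then $\operatorname{Tr}Q=0$ and (c) holds trivially. If all $\operatorname{Tor}_k(Q^*,Q)$ with $k\ge0$ vanish, then (c) holds by (1). Conversely assume (c). The image of $\tau$ is a two-sided ideal of $\operatorname{End}_A(Q)$, because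
\[
\varphi\circ\tau(f\otimes q)=\tau(f\otimes\varphi(q)),\qquad \tau(f\otimes q)\circ\varphi=\tau(f\varphi\otimes q).
\]
So it is $0$ or everything. If it is $0$, then $Q^*\otimes_AQ=0$ since $\tau$ is injective, and the higher $\operatorname{Tor}$ groups vanish by (1). If it is everything, then $\mathrm{id}_Q=\sum_if_i(-)q_i$ with $f_i\in Q^*$ and $q_i\in Q$. This exhibits $Q$ as a direct summand of a finite power of $A$, so $Q$ is projective.
\end{proof}

\section{A small example}\label{sec:example}

Let $\Lambda_0=K[t]/(t^2)$, $M_0=\Lambda_0\oplus K$ and $A_0=\operatorname{End}_{\Lambda_0}(M_0)$. A basis of $A_0$ consists of the two projections $e_\Lambda,e_K$, the maps $\varepsilon\colon\Lambda_0\to K$, $1\mapsto1$, and $\iota\colon K\to\Lambda_0$, $1\mapsto t$, and the map $\iota\varepsilon$. Applying $\operatorname{Hom}_{\Lambda_0}(M_0,-)$ to $\iota\colon K\to\Lambda_0$ and to $0\to K\to\Lambda_0\to K\to0$ gives exact sequences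
\[
0\to e_KA_0\to e_\Lambda A_0\to S_\Lambda\to0,\qquad 0\to e_KA_0\to e_\Lambda A_0\to e_KA_0\to S_K\to0
\]
with one-dimensional cokernels, the two simple right modules. These are minimal projective resolutions, so $\operatorname{gl\,dim}A_0=2$. Let us find all $Q$.

The left module $A_0e_\Lambda=\operatorname{Hom}_{\Lambda_0}(\Lambda_0,M_0)=M_0$ has the basis $1,t\in\Lambda_0$ and $k=1\in K$, with $\varepsilon\cdot1=k$ and $\iota\cdot k=t$. It is uniserial, with submodules $0\subset Kt\subset Kt+Kk\subset M_0$. The map $a\mapsto a\varepsilon$ embeds $A_0e_K$ in $A_0e_\Lambda=M_0$ with image $Kt+Kk$. Let $Q$ be torsionless with (a) and (b). By Lemma~\ref{lem:first}, $Q$ has a nonzero, hence injective, map to $A_0e_\Lambda$ or to $A_0e_K$, so $Q$ is isomorphic to $Kt$, to $Kt+Kk\cong A_0e_K$ or to $M_0$. Multiplication by $t$ is a nonzero nilpotent endomorphism of ${}_{A_0}M_0$, so $M_0$ is excluded. The other two do satisfy (a) and (b): $Kt$ is isomorphic to a simple left ideal, and for $A_0e_K$ the evaluation map sends the basis $e_K\otimes e_K,\ e_K\otimes\varepsilon,\ \iota\otimes e_K,\ \iota\otimes\varepsilon$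 of $A_0e_K\otimes_K e_KA_0$ to $e_K,\varepsilon,\iota,\iota\varepsilon$.

Now compute $Q^*$. For $Q=A_0e_K$ it is $e_KA_0=\operatorname{Hom}_{\Lambda_0}(M_0,K)$. For the simple module $Q=Kt$, a map $Q\to A_0$ is given by an element $a\in e_\Lambda A_0=\operatorname{Hom}_{\Lambda_0}(M_0,\Lambda_0)$ with $\varepsilon a=0$. Such an $a$ has image in $Kt$, so $a=\iota b$ with a unique $b\in e_KA_0$. Thus $Q^*\cong e_KA_0$ again. As $e_KA_0$ is projective, the Euler characteristic of $\operatorname{Tor}_\bullet(Q^*,Q)$ is
\[
\dim e_KA_0\otimes_{A_0}Q=\dim e_KQ=\begin{cases}0,&Q=Kt,\\1,&Q=A_0e_K.\end{cases}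
\]
By Proposition~\ref{prop:c}(2) both modules satisfy (c), the first because all $\operatorname{Tor}$ groups vanish, the second because it is projective.

Three lessons carry over to the general case. First, $Q^*\cong\operatorname{Hom}_\Lambda(M,K)$ for every candidate. Second, $\dim e_\Lambda Q=1$ for every candidate, whereas the other entries of the dimension vector vary; here the Euler characteristic is $\dim e_KQ$, which is free to be $0$. To exclude all candidates we must make the Euler characteristic depend on $\dim e_\Lambda Q$ instead. Third, the projective solution $A_0e_K$ exists because the one-dimensional module $K$ is a summand of $M_0$; we must avoid this as well.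

\section{A parity criterion}\label{sec:criterion}

\subsection{Local symmetric algebras and generators}

Throughout this section $\Lambda$ is a finite dimensional local $K$-algebra with radical $J$ and $\Lambda/J=K$; the simple module $\Lambda/J$ is also denoted by $K$. We assume that $\Lambda$ is \emph{symmetric}: there is a linear form $\pi\colon\Lambda\to K$ with $\pi(ab)=\pi(ba)$ whose kernel contains no nonzero left ideal. Then the bilinear form $(a,b)\mapsto\pi(ab)$ is symmetric and nondegenerate.

\begin{lemma}\label{lem:symm}
\begin{enumerate}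
\item[(1)] For every left $\Lambda$-module $Y$ the map $\operatorname{Hom}_\Lambda(Y,\Lambda)\to Y^\vee$, $f\mapsto\pi f$, is bijective. In particular $\dim\operatorname{Hom}_\Lambda(Y,\Lambda)=\dim Y$.
\item[(2)] A $\Lambda$-module is projective if and only if it is injective.
\item[(3)] $\{a:Ja=0\}=\{a:aJ=0\}$, and this is a one-dimensional space. It is the simple socle of $\Lambda$ on both sides.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $\pi f=0$, then $f(Y)$ is a left ideal in $\ker\pi$, so $f=0$. Given $\varphi\in Y^\vee$ and $y\in Y$, by nondegeneracy there is a unique $f(y)\in\Lambda$ with $\pi(\lambda f(y))=\varphi(\lambda y)$ for all $\lambda$. Uniqueness makes $f$ a $\Lambda$-linear map, and $\pi f=\varphi$.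

(2) The bijection in (1) is natural in $Y$, so $\operatorname{Hom}_\Lambda(-,\Lambda)$ is exact and $\Lambda$ is injective; hence so are all projectives. Conversely, by (1) the maps $Y\to\Lambda$ separate the points of $Y$, so every $Y$ embeds in some $\Lambda^r$. If $Y$ is injective, this embedding splits.

(3) If $\pi(Ja)=0$, then the left ideal $Ja$ lies in $\ker\pi$, so $Ja=0$. If $\pi(aJ)=0$, then for $j\in J$ the left ideal $\Lambda aj$ satisfies $\pi(\Lambda aj)=\pi(aj\Lambda)=0$, so $aj=0$. Since $\pi(aJ)=\pi(Ja)$, both sets equal the orthogonal complement of $J$, which has dimension $\dim\Lambda-\dim J=1$.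
\end{proof}

Let $M=\bigoplus_{Y\in\mathcal Y}Y$, where $\mathcal Y$ is a finite set of pairwise nonisomorphic indecomposable $\Lambda$-modules with $\Lambda\in\mathcal Y$ and $\operatorname{End}_\Lambda(Y)/\operatorname{rad}\operatorname{End}_\Lambda(Y)=K$ for all $Y\in\mathcal Y$. Put
\[
A=\operatorname{End}_\Lambda(M),\qquad G=\operatorname{Hom}_\Lambda(M,K),\qquad t_Y=\dim\operatorname{Hom}_\Lambda(Y,K)=\dim Y/JY .
\]
Let $e_Y\in A$ be the projection to $Y$. Then $Ae_Y=\operatorname{Hom}_\Lambda(Y,M)$, $e_YA=\operatorname{Hom}_\Lambda(M,Y)$ and $e_XAe_Y=\operatorname{Hom}_\Lambda(Y,X)$. Since the summands are pairwise nonisomorphic, $e_XAe_Y\subseteq\operatorname{rad}A$ for $X\ne Y$. So $A$ is basic and its simple modules, one for each $Y\in\mathcal Y$ on each side, are one-dimensional. The functor $\operatorname{Hom}_\Lambda(M,-)$ is an equivalence from $\operatorname{add}M$ to the projective right $A$-modules. The right module $G$ satisfies $\dim Ge_Y=t_Y$.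

The space $M$ is a left $A$-module and a left $\Lambda$-module, and the two actions commute. As a left $A$-module, $M=\operatorname{Hom}_\Lambda(\Lambda,M)=Ae_\Lambda$.

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item[(1)] The left $A$-module $M$ is injective with simple socle, and $\operatorname{Hom}_A(X,M)\cong(e_\Lambda X)^\vee$ for every finite dimensional left $A$-module $X$.
\item[(2)] There is an embedding of left $A$-modules $A\hookrightarrow M^r$ for some $r$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By Lemma~\ref{lem:symm}(1), $f\mapsto\pi f$ is an isomorphism $e_\Lambda A=\operatorname{Hom}_\Lambda(M,\Lambda)\to M^\vee$. It is right $A$-linear, since $(fa)(m)=f(am)$. So $M\cong(e_\Lambda A)^\vee$ is injective, with simple socle because $e_\Lambda A$ has simple top, and $\operatorname{Hom}_A(X,(e_\Lambda A)^\vee)\cong(e_\Lambda A\otimes_AX)^\vee=(e_\Lambda X)^\vee$.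

(2) Choose an epimorphism $p\colon\Lambda^r\to M$. Then $a\mapsto ap$ embeds $A$ in $\operatorname{Hom}_\Lambda(\Lambda^r,M)=M^r$.
\end{proof}

\subsection{The candidates}

The next proposition determines $Q^*$. It is stated for modules satisfying only the part of (b) that concerns maps into $M=Ae_\Lambda$, because this is what will be available in Section~\ref{sec:raising}.

\begin{proposition}\label{prop:candidates}
Let $X$ be a finite dimensional left $A$-module such that $D_X=\operatorname{End}_A(X)$ is a division ring, $\operatorname{Hom}_A(X,M)\ne0$, and the evaluation map $X\otimes_{D_X}\operatorname{Hom}_A(X,M)\to M$ is monic. Then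
\begin{enumerate}
\item[(1)] $D_X=K$ and $\dim e_\Lambda X=1$;
\item[(2)] $\operatorname{Hom}_A(X,A)\cong G$ as right $A$-modules;
\item[(3)] if $K$ is not isomorphic to a summand of $M$, then $X$ is not projective.
\end{enumerate}
\end{proposition}

\begin{proof}
As in Lemma~\ref{lem:first}, every nonzero $f\in\operatorname{Hom}_A(X,M)$ is injective. Suppose that $f_1,f_2$ are linearly independent over $D_X$. If $f_1(v_1)=f_2(v_2)$, then $v_1\otimes f_1-v_2\otimes f_2$ is mapped to $0$ and so is $0$, which forces $v_1=v_2=0$. Thus $f_1(X)\cap f_2(X)=0$, which is impossible since $f_1(X)$ and $f_2(X)$ are nonzero and $M$ has a simple socle. Hence $\operatorname{Hom}_A(X,M)$ has dimension $1$ over $D_X$.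

We claim that $J$ kills $\operatorname{Hom}_A(X,M)$, where $\Lambda$ acts through its action on $M$. Let $0\ne f\in\operatorname{Hom}_A(X,M)$ and $\lambda\in J$. Multiplication by $\lambda$ is a nilpotent $A$-endomorphism of $M$, so its kernel is a nonzero submodule and contains $\operatorname{soc}({}_AM)$. Also $\operatorname{soc}({}_AM)\subseteq f(X)$. So $\lambda f\in\operatorname{Hom}_A(X,M)$ is not injective, that is, $\lambda f=0$.

(1) Let $0\ne f\in\operatorname{Hom}_A(X,M)$. By the claim, $Jf(X)=0$, so $e_\Lambda X\cong e_\Lambda f(X)\subseteq\{a\in\Lambda:Ja=0\}$, which is one-dimensional by Lemma~\ref{lem:symm}(3). Since $(e_\Lambda X)^\vee\cong\operatorname{Hom}_A(X,M)\ne0$, we get $1=\dim e_\Lambda X=\dim\operatorname{Hom}_A(X,M)=\dim D_X$.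

(2) By (1) and the claim, $\operatorname{Hom}_A(X,M)\cong K$ as a $\Lambda$-module. The assignment $F\mapsto\big(m\mapsto(v\mapsto F(v)(m))\big)$ is a bijection
\[
\operatorname{Hom}_A(X,A)=\operatorname{Hom}_A(X,\operatorname{Hom}_\Lambda(M,M))\longrightarrow\operatorname{Hom}_\Lambda(M,\operatorname{Hom}_A(X,M))\cong\operatorname{Hom}_\Lambda(M,K)=G .
\]
It is right $A$-linear because $(F(v)a)(m)=F(v)(am)$.

(3) A projective $X$ would be isomorphic to some $Ae_Y$, as it is indecomposable. By Lemma~\ref{lem:symm}(1), $\dim e_\Lambda Ae_Y=\dim\operatorname{Hom}_\Lambda(Y,\Lambda)=\dim Y$. So (1) would give $\dim Y=1$, that is, $Y\cong K$.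
\end{proof}

\subsection{The Euler characteristic}

Suppose $\operatorname{gl\,dim}A<\infty$. Let $\mu_Y\in\mathbb Z$ be the alternating sum of the multiplicities of $e_YA$ in a finite projective resolution of $G$; by Schanuel's lemma it does not depend on the resolution. Tensoring the resolution with a finite dimensional left module $X$, and using $e_YA\otimes_AX=e_YX$, we get
\begin{equation}\label{eq:euler}
\sum_k(-1)^k\dim\operatorname{Tor}^A_k(G,X)=\sum_{Y\in\mathcal Y}\mu_Y\dim e_YX .
\end{equation}
Of the numbers $\dim e_YX$ only $\dim e_\Lambda X=1$ is known, so we want $\mu_\Lambda$ to be odd and $\mu_Y$ to be even for $Y\ne\Lambda$. The next lemma translates this into a condition on $M$.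

\begin{lemma}\label{lem:parity}
Suppose $\operatorname{gl\,dim}A<\infty$ and $t_Y\equiv\dim Y\pmod2$ for all $Y\in\mathcal Y$. Then $\mu_\Lambda$ is odd, and $\mu_Y$ is even for $Y\ne\Lambda$.
\end{lemma}

\begin{proof}
Let $C_{YX}=\dim\operatorname{Hom}_\Lambda(Y,X)=\dim e_XAe_Y$. As the simple modules are one-dimensional, $C_{YX}$ is the multiplicity of the simple right module at $Y$ as a composition factor of $e_XA$. Because $\operatorname{gl\,dim}A<\infty$, the classes of the $e_XA$ generate the Grothendieck group of finite dimensional right $A$-modules, which is free on the simple modules. So the square matrix $C$ is invertible over $\mathbb Z$, and hence modulo $2$.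

Counting dimensions at $e_Y$ in the resolution of $G$ gives $C\mu=(t_Y)_Y$. Let $\delta_\Lambda$ be the unit vector at $\Lambda$. By Lemma~\ref{lem:symm}(1), $C\delta_\Lambda=(\dim\operatorname{Hom}_\Lambda(Y,\Lambda))_Y=(\dim Y)_Y$. So $C\mu\equiv C\delta_\Lambda$ and therefore $\mu\equiv\delta_\Lambda\pmod2$.
\end{proof}

\begin{proposition}\label{prop:criterion}
Suppose that $\operatorname{gl\,dim}A<\infty$, that $K$ is not isomorphic to a summand of $M$, and that $t_Y\equiv\dim Y\pmod2$ for all $Y\in\mathcal Y$.
\begin{enumerate}
\item[(1)] If $X$ satisfies the hypotheses of Proposition~\ref{prop:candidates}, then $X$ is not projective, $\operatorname{Hom}_A(X,A)\cong G$, and $\sum_k(-1)^k\dim\operatorname{Tor}^A_k(G,X)$ is odd.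
\item[(2)] No torsionless left $A$-module satisfies \textup{(a)}, \textup{(b)} and \textup{(c)}.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) By Lemma~\ref{lem:parity}, the number \eqref{eq:euler} is congruent modulo $2$ to $\dim e_\Lambda X$, which is $1$ by Proposition~\ref{prop:candidates}. The rest is also contained in that proposition.

(2) Suppose $Q$ is torsionless and satisfies (a), (b), (c). By Lemma~\ref{lem:first}, $Q$ is finite dimensional and $Q^*\ne0$; as $A$ embeds in $M^r$ by Lemma~\ref{lem:M}(2), also $\operatorname{Hom}_A(Q,M)\ne0$. Since $M=Ae_\Lambda$, \eqref{eq:be} with $e=e_\Lambda$ shows that (1) applies to $X=Q$. So $Q$ is not projective, and Proposition~\ref{prop:c}(2) gives $\operatorname{Tor}_k(Q^*,Q)=0$ for all $k\ge0$. But $Q^*\cong G$, so the alternating sum of the dimensions of these groups is odd, a contradiction.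
\end{proof}

In Section~\ref{sec:example} two hypotheses fail: $K$ is a summand of $M_0$, and $\dim\Lambda_0=2\not\equiv1=t_{\Lambda_0}$. There $G=e_KA_0$, so $\mu=\delta_K$ instead of $\mu\equiv\delta_\Lambda$.

\section{The algebra \texorpdfstring{$\Lambda$}{Lambda} and the module \texorpdfstring{$M$}{M}}\label{sec:Lambda}

We need $M$ with $\operatorname{End}_\Lambda(M)$ of finite global dimension. A natural source is $N=\bigoplus_i\Lambda/J^i$, the sum over all $i\ge1$ with $J^i\ne0$: each step of a resolution by $\Lambda\oplus N$ can be made to lower the power of $J$ that kills the module (Section~\ref{sec:gldim}). But $N$ contains the forbidden summand $\Lambda/J=K$. Replacing $N$ by a syzygy does not spoil the bound on the global dimension (again Section~\ref{sec:gldim}). The first syzygy still contains $K$, namely as the last nonzero power of $J$. So we use $\Lambda\oplus\Omega^2N$, and choose $\Lambda$ such that the parities agree. For the summand $\Lambda$ this requires $\dim\Lambda$ to be odd, since $t_\Lambda=1$.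

From now on let $\Lambda$ be the algebra with basis $1,x,y,z,w,\alpha,\beta,\gamma,s$, where $1$ is the identity and the only nonzero products of the other basis elements are
\[
xx=yz=\alpha,\quad xy=\beta,\quad zx=\gamma,\quad ww=s,\quad x\alpha=\alpha x=z\beta=\beta z=y\gamma=\gamma y=s .
\]
Thus a product of three of the letters $x,y,z,w$ is $s$ for the words $xxx,xyz,yzx,zxy$, a set closed under cyclic rotation, and $0$ otherwise; $\alpha,\beta,\gamma$ pair with $x,z,y$ to give $s$; and $w$, paired with itself, makes the dimension odd.

\begin{lemma}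
$\Lambda$ is an associative local symmetric algebra. Its radical $J$ is spanned by the basis elements other than $1$; $J^2=\langle\alpha,\beta,\gamma,s\rangle$, $J^3=Ks$, $J^4=0$, and $\Lambda/J=K$. The socle of $\Lambda$ is $Ks$.
\end{lemma}

\begin{proof}
Associativity need only be checked on basis elements $a,b,c\ne1$. If all are among $x,y,z,w$, then $(ab)c=s$ exactly if $ab=\alpha$ and $c=x$ (the words $xxx$, $yzx$), or $ab=\beta$ and $c=z$ ($xyz$), or $ab=\gamma$ and $c=y$ ($zxy$). And $a(bc)=s$ exactly if $a=x$ and $bc=\alpha$ ($xxx$, $xyz$), or $a=z$ and $bc=\beta$ ($zxy$), or $a=y$ and $bc=\gamma$ ($yzx$). In all other cases both products are $0$.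

Now suppose that one of $a,b,c$ lies in $W=\langle\alpha,\beta,\gamma,s\rangle$. Let $J$ be the span of the basis elements other than $1$. The multiplication table shows
\[
J\cdot J\subseteq W,\qquad W\cdot J+J\cdot W\subseteq Ks,\qquad W\cdot W=0,\qquad s\cdot J=J\cdot s=0 .
\]
If $a\in W$, then $ab\in Ks$ and $bc\in W$; if $b\in W$, then $ab,bc\in Ks$; if $c\in W$, then $ab\in W$ and $bc\in Ks$. In each case $(ab)c=0=a(bc)$.

The space $J$ is an ideal with the stated powers. So it is nilpotent with $\Lambda/J=K$, and it is the radical. Let $\pi$ be the coefficient of $s$. On basis elements, $\pi(ab)=1$ exactly for the pairs $\{1,s\},\{x,\alpha\},\{z,\beta\},\{y,\gamma\},\{w,w\}$ in either order, and $\pi(ab)=0$ otherwise. So $(a,b)\mapsto\pi(ab)$ is symmetric and nondegenerate, and $\ker\pi$ contains no nonzero left ideal. Since $Js=0$, the one-dimensional socle is $Ks$.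
\end{proof}

Put $N=\Lambda/J\oplus\Lambda/J^2\oplus\Lambda/J^3$. Then $\Omega N=J\oplus J^2\oplus J^3$, where $J^3\cong K$ and so $\Omega J^3\cong J$. We set
\[
M=\Lambda\oplus\Omega^2N=\Lambda\oplus J\oplus\Omega J\oplus\Omega J^2,\qquad A=\operatorname{End}_\Lambda(M).
\]

\begin{lemma}\label{lem:dims}
$(\dim Y,t_Y)=(9,1),\ (8,4),\ (28,14),\ (23,11)$ for $Y=\Lambda,\ J,\ \Omega J,\ \Omega J^2$. In particular, $t_Y\equiv\dim Y\pmod2$ in all four cases, and none of these modules is isomorphic to $K$.
\end{lemma}

\begin{proof}
The first two cases are immediate. For the others recall that, among products of two letters, only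
\[
xx=\alpha,\quad zx=\gamma,\quad xy=\beta,\quad yz=\alpha,\quad ww=s
\]
are nonzero. Write $(a)_u$ for the vector with entry $a$ in coordinate $u$ and $0$ elsewhere. Since $J$ is spanned by products of letters, $JY=xY+yY+zY+wY$ for every $Y$.

\emph{The module $\Omega J$.} It is the kernel of $\Lambda^4\to J$, $(a_x,a_y,a_z,a_w)\mapsto a_xx+a_yy+a_zz+a_ww$, of dimension $36-8=28$. It lies in $J^{\oplus4}$ since $x,y,z,w$ are independent modulo $J^2$. On $(J^2)^{\oplus4}$, of dimension $16$, the map has image $Ks$, so $V=\Omega J\cap(J^2)^{\oplus4}$ has dimension $15$. Further, $\Omega J$ contains the $13$ elements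
\begin{gather*}
(y)_x,\ (w)_x,\quad (y)_y,\ (z)_y,\ (w)_y,\quad (x)_z,\ (z)_z,\ (w)_z,\quad (x)_w,\ (y)_w,\ (z)_w,\\
(x)_x-(y)_z,\qquad (w)_w-(\alpha)_x,
\end{gather*}
which are independent modulo $(J^2)^{\oplus4}$. As $13+15=28$, they span $\Omega J$ together with $V$. We multiply them from the left by the letters; products not listed are $0$.
\begin{itemize}
\item Coordinate $x$: $x(y)_x=(\beta)_x$ and $w(w)_x=(s)_x$.
\item Coordinate $y$: $x(y)_y=(\beta)_y$, $y(z)_y=(\alpha)_y$, $w(w)_y=(s)_y$.
\item Coordinate $z$: $x(x)_z=(\alpha)_z$, $z(x)_z=(\gamma)_z$, $y(z)_z=(\alpha)_z$, $w(w)_z=(s)_z$.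
\item Coordinate $w$: $x(x)_w=(\alpha)_w$, $z(x)_w=(\gamma)_w$, $x(y)_w=(\beta)_w$, $y(z)_w=(\alpha)_w$.
\item From $(x)_x-(y)_z$: multiplication by $x$ gives $(\alpha)_x-(\beta)_z$, and by $z$ gives $(\gamma)_x$.
\item From $(w)_w-(\alpha)_x$: multiplication by $w$ gives $(s)_w$, and by $x$ gives $-(s)_x$.
\end{itemize}
Multiplying elements of $V$ by letters gives elements of $(Ks)^{\oplus4}$, which is spanned by elements already obtained. So $J\,\Omega J$ has the basis
\[
(\beta)_x,(\gamma)_x,(s)_x;\ (\alpha)_y,(\beta)_y,(s)_y;\ (\alpha)_z,(\gamma)_z,(s)_z;\ (\alpha)_w,(\beta)_w,(\gamma)_w,(s)_w;\ (\alpha)_x-(\beta)_z,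
\]
and $t_{\Omega J}=28-14=14$.

\emph{The module $\Omega J^2$.} It is the kernel of $\Lambda^3\to J^2$, $(a_1,a_2,a_3)\mapsto a_1\alpha+a_2\beta+a_3\gamma$, of dimension $27-4=23$, and it lies in $J^{\oplus3}$ since $\alpha,\beta,\gamma$ are independent modulo $J^3$. It contains $(J^2)^{\oplus3}$, of dimension $12$, because $J^4=0$. It also contains the $11$ elements
\[
(y)_1,(z)_1,(w)_1,\quad(x)_2,(y)_2,(w)_2,\quad(x)_3,(z)_3,(w)_3,\quad(x)_1-(z)_2,\quad(x)_1-(y)_3,
\]
which are independent modulo $(J^2)^{\oplus3}$; as $11+12=23$, all these span $\Omega J^2$. Now $J\,\Omega J^2\subseteq(J^2)^{\oplus3}$, and equality holds because $J\,\Omega J^2$ contains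
\begin{itemize}
\item $x(y)_1=(\beta)_1$, $y(z)_1=(\alpha)_1$, $w(w)_1=(s)_1$ and $z\big((x)_1-(z)_2\big)=(\gamma)_1$;
\item $x(x)_2=(\alpha)_2$, $z(x)_2=(\gamma)_2$, $x(y)_2=(\beta)_2$ and $w(w)_2=(s)_2$;
\item $x(x)_3=(\alpha)_3$, $z(x)_3=(\gamma)_3$, $w(w)_3=(s)_3$ and $x\big((x)_1-(y)_3\big)=(\alpha)_1-(\beta)_3$.
\end{itemize}
So $t_{\Omega J^2}=23-12=11$.
\end{proof}

\begin{lemma}\label{lem:indec}
The four summands of $M$ are indecomposable and pairwise nonisomorphic, and each has a local endomorphism ring with residue field $K$. So the setting of Section~\ref{sec:criterion} applies to $\Lambda$ and $M$.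
\end{lemma}

\begin{proof}
The dimensions differ, and $\operatorname{End}_\Lambda(\Lambda)\cong\Lambda^{\mathrm{op}}$. For $i=1,2,3$ the module $\Lambda/J^i$ is indecomposable and nonprojective, and $\operatorname{End}_\Lambda(\Lambda/J^i)\cong(\Lambda/J^i)^{\mathrm{op}}$ has residue field $K$. The other summands of $M$ arise from these by applying $\Omega$ twice. So it suffices to show: \emph{if $Z$ is indecomposable and nonprojective and $\operatorname{End}_\Lambda(Z)$ has residue field $K$, the same holds for $\Omega Z$.} We use that projective and injective modules coincide.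

First, $\Omega Z\ne0$, and $\Omega Z$ has no nonzero projective summand $W$: being injective, $W$ would be a direct summand of $P(Z)$ contained in $JP(Z)$, so $W=W\cap JP(Z)=JW$ and $W=0$. Next, write $P(Z)=I'\oplus I$ with $I$ an injective envelope of $\Omega Z$. Then $Z\cong I'\oplus I/\Omega Z$, and so $I'=0$, as $Z$ is indecomposable and nonprojective. If $\Omega Z=Y_1\oplus Y_2$ with $Y_1,Y_2\ne0$, then $P(Z)=I(Y_1)\oplus I(Y_2)$ with injective envelopes $I(Y_i)$ of $Y_i$, and $Z\cong I(Y_1)/Y_1\oplus I(Y_2)/Y_2$. Both terms are nonzero because $Y_i$ is not injective, a contradiction. So $\Omega Z$ is indecomposable and nonprojective.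

Let $\underline{\operatorname{End}}(\Omega Z)$ be $\operatorname{End}_\Lambda(\Omega Z)$ modulo the maps that factor through projective modules. Lifting $\psi\in\operatorname{End}_\Lambda(Z)$ to $P(Z)$ and restricting to $\Omega Z$ gives a homomorphism of $K$-algebras $\operatorname{End}_\Lambda(Z)\to\underline{\operatorname{End}}(\Omega Z)$; it is well defined since two lifts differ by a map $P(Z)\to\Omega Z$. It is onto, since every endomorphism of $\Omega Z$ extends to $P(Z)$ by injectivity and so induces some $\psi$. Thus the ring $\underline{\operatorname{End}}(\Omega Z)$, nonzero because $\Omega Z$ is not projective, is a quotient of the local rings $\operatorname{End}_\Lambda(Z)$ and $\operatorname{End}_\Lambda(\Omega Z)$. All three have the same residue field.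
\end{proof}

\section{Global dimension four}\label{sec:gldim}

\subsection{The upper bound}

For a $\Lambda$-module $L$ having $\Lambda$ as a summand, an \emph{$L$-resolution of $Z$ of length at most $r$} is an exact sequence
\[
0\to L_r\to\dots\to L_0\to Z\to0,\qquad L_i\in\operatorname{add}L,
\]
that stays exact under $\operatorname{Hom}_\Lambda(L,-)$. Equivalently, it is spliced together from short exact sequences that are $\operatorname{Hom}_\Lambda(L,-)$-exact.

\begin{lemma}\label{lem:stepone}
Every $\Lambda$-module without nonzero projective summands has a $(\Lambda\oplus N)$-resolution of length at most $2$.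
\end{lemma}

\begin{proof}
Let $Z$ have no nonzero projective summand. Then $J^3Z=0$: if $sv\ne0$ for some $v\in Z$, then $\Lambda\to Z$, $\lambda\mapsto\lambda v$, is injective, as its kernel misses the simple socle $Ks$. It then splits, as $\Lambda$ is injective, which is a contradiction.

So it suffices to show, by induction on $l\in\{1,2,3\}$, that every $Z$ with $J^lZ=0$ has a $(\Lambda\oplus N)$-resolution of length at most $l-1$. If $l=1$, then $Z\in\operatorname{add}(\Lambda/J)$. Let $l\ge2$ and let $Z'=\{v\in Z:J^{l-1}v=0\}$. Maps from $\Lambda/J^i$ with $i<l$ to $Z$ land in $Z'$; we cover $Z'$ in a way that lifts all of them, and the rest of $Z$ as economically as possible. Choose $z_1,\dots,z_c\in Z$ inducing a basis of $Z/(Z'+JZ)$. Let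
\[
Q_l=(\Lambda/J^l)^c\to Z,\ \ \epsilon_i\mapsto z_i,\qquad Q'=\bigoplus_{i<l}(\Lambda/J^i)\otimes_K\operatorname{Hom}_\Lambda(\Lambda/J^i,Z)\to Z',
\]
where $\epsilon_i$ is the $i$th standard generator and the second map is evaluation. We check the required properties of $Q_l\oplus Q'\to Z$.
\begin{itemize}
\item It is onto. Each $v\in Z'$ is the image of $1$ under a map $\Lambda/J^{l-1}\to Z$, so $Q'\to Z'$ is onto. Hence the image of $Q_l\oplus Q'$ together with $JZ$ is $Z$, and Nakayama's lemma applies.
\item Maps $\Lambda/J^i\to Z$ with $i<l$ lift, by construction of $Q'$.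
\item Maps from $\Lambda$ and from $\Lambda/J^i$ with $i\ge l$ to $Z$ lift. Indeed $J^l$ kills each of the modules $Z,Q_l,Q'$, so a map from $\Lambda$ or $\Lambda/J^i$ to one of them is just an element of it, and surjectivity suffices.
\item The kernel is killed by $J^{l-1}$. If $(p,q')$ is in the kernel and $p=\sum_i\lambda_i\epsilon_i$ with $\lambda_i\in\Lambda$, then the image $\sum_i\lambda_iz_i$ of $p$ lies in $Z'$. Since the $z_i$ are linearly independent modulo $Z'+JZ$, all $\lambda_i$ lie in $J$, so $p\in JQ_l$. Hence $J^{l-1}p=0$, and $J^{l-1}q'=0$ anyway.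
\end{itemize}
By induction the kernel has a resolution of length at most $l-2$. Splicing completes the step.
\end{proof}

\begin{lemma}\label{lem:steptwo}
Let $N'$ be a $\Lambda$-module. If every $\Lambda$-module without nonzero projective summands has a $(\Lambda\oplus N')$-resolution of length at most $r$, then every such module has a $(\Lambda\oplus\Omega N')$-resolution of length at most $r$.
\end{lemma}

\begin{proof}
Let $Z$ have no nonzero projective summand, let $Z\subseteq I$ be an injective envelope, and let $Z'=I/Z$. We first see that $Z'$ has no nonzero projective summand and that $Z=\Omega Z'$. If $P\ne0$ were a projective summand of $Z'$, the composite $I\to Z'\to P$ would split, and $Z$ would lie in a proper summand of $I$, contrary to the choice of $I$. If $I\to Z'$ were not a projective cover, its kernel $Z$ would contain a nonzero summand of $I$; this is injective, so it would be a projective summand of $Z$.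

Take a $(\Lambda\oplus N')$-resolution of $Z'$ of length at most $r$ and split it into sequences
\[
0\to Z_{i+1}\to L_i\to Z_i\to0\quad(0\le i<r),\qquad Z_0=Z',\ Z_r=L_r,
\]
which are exact under $\operatorname{Hom}_\Lambda(\Lambda\oplus N',-)$. By the horseshoe lemma, $\tilde P_i=P(Z_{i+1})\oplus P(Z_i)$ maps onto $L_i$ compatibly with the projective covers of $Z_{i+1}$ and $Z_i$. The kernels form an exact sequence
\begin{equation}\label{eq:E}
0\to\Omega Z_{i+1}\to E_i\to\Omega Z_i\to0,
\end{equation}
and $E_i$ is isomorphic to the direct sum of $\Omega L_i$ and a projective module, so $E_i\in\operatorname{add}(\Lambda\oplus\Omega N')$.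

We claim that \eqref{eq:E} is $\operatorname{Hom}_\Lambda(\Omega N',-)$-exact. Let $\varphi\colon\Omega N'\to\Omega Z_i$. The idea is to turn $\varphi$ into a map on the quotients, lift that, and come back. As $P(Z_i)$ is injective, $\varphi$ extends to $\hat\varphi\colon P(N')\to P(Z_i)$, which induces $\psi\colon N'\to Z_i$. Lift $\psi$ to $\psi'\colon N'\to L_i$, lift $\psi'$ to $\hat\chi\colon P(N')\to\tilde P_i$, and let $\chi\colon\Omega N'\to E_i$ be the restriction of $\hat\chi$. Let $\hat\chi_1\colon P(N')\to P(Z_i)$ be the composite of $\hat\chi$ with $\tilde P_i\to P(Z_i)$. Both $\hat\varphi$ and $\hat\chi_1$ lift $\psi$, so $\delta=\hat\varphi-\hat\chi_1$ is a map $P(N')\to\Omega Z_i$. Since $P(N')$ is projective and $E_i\to\Omega Z_i$ is onto, $\delta$ lifts to $E_i$. Restricted to $\Omega N'$, the map $\hat\chi_1$ is the composite of $\chi$ with $E_i\to\Omega Z_i$. So $\varphi=\hat\chi_1|_{\Omega N'}+\delta|_{\Omega N'}$ lifts to $E_i$.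

The sequences \eqref{eq:E} are also $\operatorname{Hom}_\Lambda(\Lambda,-)$-exact. Splicing them gives the $(\Lambda\oplus\Omega N')$-resolution $0\to\Omega L_r\to E_{r-1}\to\dots\to E_0\to\Omega Z'=Z\to0$.
\end{proof}

\begin{proposition}\label{prop:upper}
$\operatorname{gl\,dim}A\le4$.
\end{proposition}

\begin{proof}
Start from Lemma~\ref{lem:stepone} and apply Lemma~\ref{lem:steptwo} with $N'=N$ and then with $N'=\Omega N$. Every module without nonzero projective summands has an $M$-resolution of length at most $2$, and so does every module, by adding a projective module to $L_0$ and to $Z$. Every right $A$-module $F$ has a projective presentation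
\[
\operatorname{Hom}_\Lambda(M,M_1)\to\operatorname{Hom}_\Lambda(M,M_0)\to F\to0
\]
induced by a map $g\colon M_1\to M_0$ in $\operatorname{add}M$. The kernel of its first map is $\operatorname{Hom}_\Lambda(M,\ker g)$. Applying $\operatorname{Hom}_\Lambda(M,-)$ to an $M$-resolution of $\ker g$ shows that this kernel has projective dimension at most $2$. So $\operatorname{proj\,dim}F\le4$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:one}}

By Lemmas~\ref{lem:dims} and~\ref{lem:indec} and Proposition~\ref{prop:upper}, the hypotheses of Proposition~\ref{prop:criterion} hold. So no torsionless left $A$-module satisfies (a), (b) and (c). It remains to show that $\operatorname{gl\,dim}A\ge4$. We show that $\operatorname{proj\,dim}G\ge2$ and that $G$ is a second syzygy.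

\emph{First, $\operatorname{proj\,dim}G\ge2$.} Suppose $\operatorname{proj\,dim}G\le1$. The minimal projective resolution of $G=\operatorname{Hom}_\Lambda(M,K)$ is then induced by maps $M_1\to M_0\to K$ with $M_0,M_1\in\operatorname{add}M$, where $M_1\to M_0$ is a radical map, that is, it induces no isomorphism between nonzero summands. Multiplying the resolution by $e_\Lambda$ shows that $0\to M_1\to M_0\to K\to0$ is exact. We show that $\mu_\Lambda=0$, contrary to Lemma~\ref{lem:parity}.
\begin{itemize}
\item $\Lambda$ is not a summand of $M_1$. It would be embedded in $M_0$ and, being injective, split off, contrary to radicality.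
\item $\Lambda$ is not a summand of $M_0$. Since $\operatorname{Hom}_\Lambda(M,M_0)$ is a projective cover of $G$, we must show $Ge_\Lambda\subseteq G\operatorname{rad}A$. The space $Ge_\Lambda=\operatorname{Hom}_\Lambda(\Lambda,K)$ is spanned by the canonical map $\varepsilon$. Choose a nonzero $u\colon J\to K$, and lift $\varepsilon$ along $u$ to $v\colon\Lambda\to J$. Then $\varepsilon=uv$ with $u\in Ge_J$ and $v\in e_JAe_\Lambda\subseteq\operatorname{rad}A$.
\end{itemize}

\emph{Second, $G$ is a second syzygy.} The $\Lambda$-linear map $\Lambda\to\Lambda^4$, $\lambda\mapsto(\lambda x,\lambda y,\lambda z,\lambda w)$, has kernel $\{\lambda:\lambda J=0\}=Ks\cong K$. Applying $\operatorname{Hom}_\Lambda(M,-)$ gives an exact sequence of right $A$-modules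
\[
0\to G\to e_\Lambda A\to(e_\Lambda A)^4\to F\to0 .
\]
If $\operatorname{proj\,dim}F\le3$, then $\operatorname{proj\,dim}G\le1$, which we have excluded. So $\operatorname{gl\,dim}A\ge\operatorname{proj\,dim}F\ge4$. \qed

\section{Raising the global dimension}\label{sec:raising}

Call a finite dimensional algebra \emph{bad} if no torsionless left module over it satisfies (a), (b) and (c). We keep $\Lambda$, $M$ and $A$ of Section~\ref{sec:Lambda}. By Theorem~\ref{thm:one} and its proof, $A$ is bad with $\operatorname{gl\,dim}A=4$. Let $B$ be any basic bad finite dimensional $K$-algebra with $\operatorname{gl\,dim}B=d$ and $4\le d<\infty$. We construct a basic bad algebra $T$ with $\operatorname{gl\,dim}T=d+1$. Starting with $B=A$, induction then proves Theorem~\ref{thm:two}.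

We glue $A$ and $B$ by a $B$-$A$-bimodule $U$. Candidates over the triangular matrix ring should come from candidates over $B$ or over $A$. For the former it is enough that $U$ is torsionless on the left. For the latter we want $Ue_\Lambda=0$ and $U\operatorname{rad}A=0$, so that the dual of a candidate does not change. Finally, $U$ must raise the global dimension by exactly $1$.

Let $R=e_JA/e_J\operatorname{rad}A$ be the one-dimensional simple right $A$-module at the summand $J$ of $M$. Then $Re_J=R$ and $Re_\Lambda=0$. Its projective cover $e_JA$ has dimension at least $\dim\operatorname{Hom}_\Lambda(\Lambda,J)=8$, so $R$ is not projective, and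
\[
p:=\operatorname{proj\,dim}R\in\{1,2,3,4\}.
\]
Let $S$ be a simple left $B$-module with $\operatorname{proj\,dim}S=d$, and let $Y_0=\Omega^pS$. As $p\le4\le d$, we have $Y_0\ne0$ and $\operatorname{proj\,dim}Y_0=d-p$. As $p\ge1$, $Y_0$ is a submodule of a projective module, hence torsionless. Let
\[
U=Y_0\otimes_KR,\qquad T=\begin{pmatrix}A&0\\U&B\end{pmatrix}.
\]
Write $e_1,e_2$ for the identities of $A$ and $B$. A left $T$-module $Q$ is a triple $(X,Y,\theta)$ consisting of a left $A$-module $X=e_1Q$, a left $B$-module $Y=e_2Q$ and a $B$-linear map $\theta\colon U\otimes_AX\to Y$; we write $(X,0)$ and $(0,Y)$ if one of the two modules is zero. We have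
\[
Te_1=(A,U),\qquad Te_2=(0,B),\qquad e_1T=A,\qquad e_1Te_2=0,\qquad e_2T=U\oplus B .
\]
The radical of $T$ consists of the matrices with diagonal entries in $\operatorname{rad}A$ and $\operatorname{rad}B$. So $T$ is basic, and its simple left modules are $(X,0)$ and $(0,Y)$ with $X$ and $Y$ simple.

\begin{lemma}\label{lem:gldimT}
$\operatorname{gl\,dim}T=d+1$.
\end{lemma}

\begin{proof}
The functor $Y\mapsto(0,Y)=Te_2\otimes_BY$ is exact and preserves projective covers, so $\operatorname{proj\,dim}_T(0,Y)=\operatorname{proj\,dim}_BY$ for all $Y$.

Let $X$ be a nonzero left $A$-module with minimal projective resolution $P_\bullet$. We claim that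
\begin{equation}\label{eq:pd}
\operatorname{proj\,dim}_T(X,0)=\max\Big(\{\operatorname{proj\,dim}_AX\}\cup\{\,j+1+d-p\ :\ R\otimes_AP_j\ne0\,\}\Big).
\end{equation}
The $T$-module $Te_1\otimes_AP_0=(P_0,U\otimes_AP_0)$ is projective and maps onto $(X,0)$ with kernel $(\Omega X,U\otimes_AP_0)$. The structure map $U\otimes_A\Omega X\to U\otimes_AP_0$ of the kernel is zero, because $\Omega X\subseteq(\operatorname{rad}A)P_0$ and $U\operatorname{rad}A=0$. So the kernel is
\[
(\Omega X,0)\oplus(0,U\otimes_AP_0),\qquad U\otimes_AP_0=Y_0\otimes_K(R\otimes_AP_0)\cong Y_0^{\,m},\quad m=\dim R\otimes_AP_0 .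
\]
It lies in the radical $((\operatorname{rad}A)P_0,U\otimes_AP_0)$ of $Te_1\otimes_AP_0$. Thus it is the first syzygy of $(X,0)$, and $\operatorname{proj\,dim}_T(X,0)$ is the maximum of $0$, of $1+\operatorname{proj\,dim}_T(\Omega X,0)$, and, if $R\otimes_AP_0\ne0$, of $1+d-p$. Since $\Omega X$ has the minimal projective resolution $P_{\bullet+1}$, \eqref{eq:pd} follows by induction on $\operatorname{proj\,dim}_AX$.

Because $R\operatorname{rad}A=0$ and $P_\bullet$ is minimal, $R\otimes_AP_\bullet$ has zero differential, and $R\otimes_AP_j=\operatorname{Tor}_j^A(R,X)$. This is nonzero for some simple $X$ if and only if $\operatorname{Tor}_j^A(R,A/\operatorname{rad}A)\ne0$. Computing the latter from the minimal projective resolution of $R$, we see that this happens if and only if $0\le j\le p$. So the largest value of $\operatorname{proj\,dim}_T(X,0)$, as $X$ runs over the simple left $A$-modules, is $\max\{4,\,p+1+d-p\}=d+1$. The modules $(0,Y)$ with $Y$ simple have projective dimension at most $d$. Hence $\operatorname{gl\,dim}T=d+1$.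
\end{proof}

\begin{proposition}
$T$ is bad.
\end{proposition}

\begin{proof}
Suppose $Q=(X,Y,\theta)$ is torsionless and satisfies (a), (b), (c) over $T$. Put $D_Q=\operatorname{End}_T(Q)$ and $Q^*=\operatorname{Hom}_T(Q,T)$. By Lemma~\ref{lem:first}, $Q$ is finite dimensional, $Q^*\ne0$, and nonzero elements of $Q^*$ are injective.

\emph{Case $X=0$.} We show that $Y$ satisfies (a), (b), (c) over $B$, contradicting that $B$ is bad. The module $Y=e_2Q$ embeds in $e_2T=U\oplus B$ as a left $B$-module, and $U\cong Y_0$ is torsionless; so $Y$ is torsionless. We have $\operatorname{End}_B(Y)=D_Q$, which gives (a). Since $Q^*e_2=\operatorname{Hom}_T(Q,Te_2)=\operatorname{Hom}_B(Y,B)$, \eqref{eq:be} with $e=e_2$ gives (b). For (c) we use Proposition~\ref{prop:c}(2) over $T$ and over $B$. If $Q=(0,Y)$ is projective over $T$, then $\operatorname{Hom}_B(Y,-)=\operatorname{Hom}_T(Q,(0,-))$ is exact, so $Y$ is projective over $B$ and (c) holds. Otherwise $\operatorname{Tor}^T_k(Q^*,Q)=0$ for all $k\ge0$. Let $P_\bullet$ be a $B$-projective resolution of $Y$. Then $Te_2\otimes_BP_\bullet$ is a $T$-projective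 resolution of $Te_2\otimes_BY=Q$, and $Q^*\otimes_TTe_2\otimes_BP_\bullet=Q^*e_2\otimes_BP_\bullet$. So
\[
\operatorname{Tor}^B_k(\operatorname{Hom}_B(Y,B),Y)=\operatorname{Tor}^T_k(Q^*,Q)=0\qquad\text{for all }k\ge0,
\]
and $Y$ satisfies (c).

\emph{Case $X\ne0$: reduction to $Q=(X,0)$.} A map $Q\to Te_2=(0,B)$ kills $X$, so it is not injective and hence zero. Thus $Q^*e_2=0$ and $Q^*=Q^*e_1=\operatorname{Hom}_T(Q,Te_1)\ne0$. Let $0\ne(g,h)\in Q^*$ with $g\colon X\to A$ and $h\colon Y\to U$. It is injective, so $g\ne0$. Choose $v\in X$ and $m\in M$ with $g(v)(m)\ne0$, and let $a\in Ae_\Lambda=\operatorname{Hom}_\Lambda(\Lambda,M)$ be the map with $a(1)=m$. Then $(g(v)a)(1)=g(v)(m)\ne0$, so $(g,h)a$ is a nonzero element of $\operatorname{Hom}_T(Q,Te_\Lambda)$. Since $Re_\Lambda=0$,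
\[
Te_\Lambda=(Ae_\Lambda,Ue_\Lambda)=(M,0).
\]
As $(g,h)a$ is injective, $Y=0$ and $Q=(X,0)$. Now $D_Q=\operatorname{End}_A(X)$ and $\operatorname{Hom}_T(Q,Te_\Lambda)=\operatorname{Hom}_A(X,M)\ne0$. By \eqref{eq:be} with $e=e_\Lambda$, $X$ satisfies the hypotheses of Proposition~\ref{prop:candidates}. So, by Proposition~\ref{prop:criterion}(1), $X$ is not projective, $\operatorname{Hom}_A(X,A)\cong G$, and the alternating sum of the numbers $\dim\operatorname{Tor}^A_k(G,X)$ is odd.

\emph{Case $X\ne0$: the dual over $T$.} A map $(X,0)\to Te_1=(A,U)$ is a map $g\colon X\to A$ with $U\,g(X)=0$, that is, with $R\,g(X)=0$. We claim that every $g\in\operatorname{Hom}_A(X,A)$ has this property. Suppose $R\,g(v)\ne0$ for some $v\in X$. Since $R=Re_J$, $R\operatorname{rad}A=0$ and $e_JAe_Y\subseteq\operatorname{rad}A$ for $Y\ne J$, the element $e_Jg(v)e_J=g(e_Jv)e_J$ is not in $\operatorname{rad}A$, so it is invertible in the local ring $e_JAe_J$. Hence the map $X\to Ae_J$, $v'\mapsto g(v')e_J$, is onto, and it splits. As $\operatorname{End}_A(X)$ is a division ring, $X$ is indecomposable, so $X\cong Ae_J$,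 contradicting that $X$ is not projective. This proves the claim.

So $Q^*=\operatorname{Hom}_A(X,A)\cong G$, where $T$ acts through $T\to A$ since $Q^*e_2=0$. Because $e_1T=A$ as a right $T$-module, again via $T\to A$, an $A$-projective resolution $P_\bullet$ of $G$ is a $T$-projective resolution of $Q^*$. Moreover $P_\bullet\otimes_TQ=P_\bullet\otimes_Ae_1T\otimes_TQ=P_\bullet\otimes_AX$. Hence
\[
\operatorname{Tor}^T_k(Q^*,Q)=\operatorname{Tor}^A_k(G,X)\qquad\text{for all }k\ge0 .
\]
These groups do not all vanish, as the alternating sum of their dimensions is odd. So Proposition~\ref{prop:c}(2) and (c) force $Q$ to be projective over $T$. But then $X=e_1Q$ is a direct summand of a power of $e_1T=A$ as a left $A$-module, so $X$ is projective over $A$, a contradiction.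
\end{proof}

This completes the proof of Theorem~\ref{thm:two}.

\begin{thebibliography}{1}
\bibitem{proc}
``Proceedings Of The'' (as printed: PROCEEDINGS OF THE),
\url{https://ring-theory-japan.com/ring/oldmeeting/old-proc/ring-sympo/(1989).pdf}.
\end{thebibliography}

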